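# Ramification of torsion packets at primes of good reduction

Throughout, "curve" means geometrically connected curve, and $v$ denotes a normalized discrete valuation, with $v(0)=\infty$.

## 1. Torsion packets, their fields of definition, and good reduction

Let $K$ be a number field with algebraic closure $\overline K$, and let $C$ be a smooth complete curve over $K$ of genus $g=g(C)$.

**Definition (torsion packet).** For $P,Q\in C(\overline K)$ write $P\sim Q$ if some positive integral multiple of the divisor $P-Q$ is principal. This is an equivalence relation; its classes are called torsion packets. Equivalently, if $J$ is the Jacobian of $C$ and $i:(C,P)\to(J,0)$ is an Albanese mapping, the packet of $P$ is the set of points of $C(\overline K)$ that $i$ sends to torsion points of $J$. By Raynaud's theorem, every torsion packet is finite when $g\ge 2$.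

**Example 1.** Let $C$ be the curve $y^2=x^5+1$ over $\mathbb Q$, of genus $2$, with one point $\infty$ at infinity. If $x_0^5=-1$, then $\operatorname{div}(x-x_0)=2(x_0,0)-2\infty$. Also $\operatorname{div}(y\mp1)=5(0,\pm1)-5\infty$: the function $y$ has a pole of order $5$ at $\infty$, and near $(0,1)$ the function $x$ is a local parameter and $y-1=x^5/(y+1)$ (similarly near $(0,-1)$). So the packet of $\infty$ contains at least the eight points $\infty$, $(x_0,0)$, $(0,\pm1)$.

**Definition (stable packet, $K(T)$).** An element of $G(\overline K/K)$ maps packets to packets. A packet $T$ is stable if $G(\overline K/K)$ maps it to itself; for this it is enough that $\sigma P\in T$ for one $P\in T$ and all $\sigma$. For a finite set $T\subset C(\overline K)$, $K(T)$ is the extension of $K$ generated by the coordinates of the points of $T$. If $T$ is stable, $K(T)/K$ is Galois.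

**Example 2.** A packet containing a $K$-rational point is stable. So the packet $T$ of Example 1 is stable, and $\mathbb Q(T)\supset\mathbb Q(\zeta_5)$, because the numbers $x_0$ are the $-\zeta_5^i$.

**Definition (unramified above $\mathfrak P$).** For a prime $\mathfrak Q$ of $\overline K$ above $\mathfrak P$, the inertia group of $\mathfrak Q$ consists of the $\sigma\in G(\overline K/K)$ that stabilize $\mathfrak Q$ and act trivially on its residue field. For stable $T$, the extension $K(T)/K$ is unramified above $\mathfrak P$ exactly when, for every $\mathfrak Q$ above $\mathfrak P$, the inertia group of $\mathfrak Q$ fixes every point of $T$. For instance $\mathbb Q(\zeta_5)/\mathbb Q$ is ramified only at $5$, while adjoining a root of the Eisenstein polynomial $X^5-p$ always causes ramification at $p$.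

**Definition (good reduction).** $C$ has good reduction at $\mathfrak P$ if it is the generic fibre of a smooth proper curve, with geometrically connected fibres, over the local ring of $K$ at $\mathfrak P$.

**Example 3.** The curve of Example 1 has good reduction at every prime $p\nmid 10$. Glue $y^2=x^5+1$ to $w^2=u+u^6$ by $u=1/x$, $w=y/x^3$. For odd $p$ both charts are smooth modulo $p$ as soon as the polynomials on the right are separable modulo $p$, which holds for $p\ne5$.

Now we can ask the question. Consider a prime $\mathfrak P$ of $K$

- (i) at which $K/\mathbb Q$ is unramified,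
- (ii) at which $C$ has good reduction,
- (iii) which does not divide $6$.

Suppose $g\ge2$ and let $T$ be a $G(\overline K/K)$-stable torsion packet. *Is $K(T)/K$ unramified above $\mathfrak P$?* An affirmative answer is Conjecture 4 of "Torsion Points on Curves". That source quotes the affirmative answer as known if $\mathfrak P$ satisfies in addition one of the following: (a) $C$ has ordinary reduction at $\mathfrak P$ (the Hasse–Witt matrix is invertible); (b) $C$ has superspecial reduction at $\mathfrak P$ (the Hasse–Witt matrix is zero); (c) the residue characteristic is sufficiently large compared with $2g$. We shall prove it in general.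

**Theorem 1.** For every number field $K$, every smooth complete curve $C/K$ of genus $g\ge 2$, every prime $\mathfrak P$ of $K$ satisfying (i)–(iii), and every $G(\overline K/K)$-stable torsion packet $T$, the extension $K(T)/K$ is unramified above $\mathfrak P$.

In Example 1 the field $\mathbb Q(\zeta_5)$ is ramified only at $5$. Read backwards, Theorem 1 says that this curve cannot have good reduction at $5$.

## 2. Passing to the fraction field of the Witt vectors

Let $k$ be an algebraically closed field of characteristic $p$. The ring $W=W(k)$ of Witt vectors is a complete discrete valuation ring with uniformizer $p$ and residue field $k$. It contains all roots of unity of order prime to $p$, and reduction to $k$ is injective on them. Its Frobenius $\phi$ raises these roots of unity to the $p$-th power, and $W^{\phi}=\mathbb Z_p$. Put $E=\mathrm{Frac}\,W$ and $I=\mathrm{Gal}(\overline E/E)$.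

**Theorem 2.** Let $p\ge5$, and let $k,W,E,I$ be as above. Let $\mathcal X/W$ be a smooth proper curve with geometrically connected fibres of genus $g\ge2$, with generic fibre $X$ and special fibre $\bar X$. Let $P\in X(\overline E)$ be such that for every $\sigma\in I$ some positive multiple of $\sigma P-P$ is principal. Then $P\in X(E)$.

**Theorem 2 implies Theorem 1.** Fix a prime of $\overline K$ above $\mathfrak P$; it gives an embedding of $\overline K$ into an algebraic closure of $K_{\mathfrak P}$. By (i), the completion of the maximal unramified extension of $K_{\mathfrak P}$ is $E=\mathrm{Frac}\,W(\overline{\mathbb F}_p)$. By Krasner's lemma, restriction identifies $\mathrm{Gal}(\overline E/E)$ with the inertia group of the chosen prime. By (ii), $C_E$ has a model $\mathcal X$ as in Theorem 2; by (iii), $p\ge5$. If $P\in T$ and $\sigma$ lies in inertia, then $\sigma P\in T$ by stability, so a positive multiple of $\sigma P-P$ is principal. By Theorem 2, $P\in X(E)$, that is, inertia fixes $P$. This holds for every prime above $\mathfrak P$ and every $P\in T$, which is Theorem 1. $\square$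

**Notation for the proof of Theorem 2.** The following stays fixed through Section 8.

- $J$ is the Jacobian of $\mathcal X$, an abelian scheme over $W$.
- $T_P$ is the $I$-orbit of $P$, a finite set. $L/E$ is the finite Galois extension fixed by the kernel of the action of $I$ on $T_P$. $G=\mathrm{Gal}(L/E)$; it acts faithfully on $T_P\subset X(L)$.
- $R=\mathcal O_L$, with uniformizer $\varpi$, maximal ideal $\mathfrak m$ and normalized valuation $v$. Its residue field is $k$, as $k$ is algebraically closed, so $L/E$ is totally ramified and $G$ acts trivially on the residue field. Hence all points of $T_P$ reduce to one point $\bar P\in\bar X(k)$.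
- $\Gamma\subset J(L)$ is the subgroup generated by the differences of points of $T_P$. It is $G$-stable.

We have to show $G=1$. The group $\Gamma$ is finitely generated and torsion, hence finite. It lies in the kernel of $J(L)=J(R)\to J(k)$, because the divisor $\overline{P'}-\overline{P''}$ on $\mathcal X_R$ restricts to $\bar P-\bar P=0$ on $\bar X$. Torsion of order prime to $p$ injects under reduction. So *$\Gamma$ is a finite $p$-group.*

## 3. Genus one, orbits under a $p$-group, and two-point orbits

**Genus one: why the Jacobian alone is not enough.** One would first try to work with the Galois module $J_{\mathrm{Tor}}$ only: take the facts about torsion of abelian schemes over $W$ and forget the curve. This cannot succeed, since in genus $1$ the statement is false. Let $X$ be an elliptic curve over $E$ with good reduction. For every torsion point $P$, each $\sigma P-P$ is torsion. By the Weil pairing, the field generated by the points of order $p$ contains $\zeta_p$, which is not in $E$. So some $P$ of order $p$ is not in $X(E)$. The proof must use the curve, and use $g\ge2$.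

**Orbits under a $p$-group.** The next lemma settles the case where $G$ is a $p$-group.

**Lemma 3.** Let $p\ge3$. The kernel of $J(E)=J(W)\to J(k)$ contains no $x\neq0$ with $px=0$.

*Proof.* This kernel is $\widehat J(pW)$, where $\widehat J$ is the $g$-dimensional formal group of $J$ over $W$. Over $k$, multiplication by $p$ factors through Frobenius, so modulo $p$ the series $[p]$ is a power series in the $p$-th powers of the coordinates. Its linear part is $px$. Among the terms of degree $\ge2$, collect those with coefficient divisible by $p$ into $pA(x)$. The others are monomials in $p$-th powers, and we call their sum $B(x)$. Thus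
$$[p](x)=px+pA(x)+B(x),$$
where $A$ has only terms of degree $\ge2$ and $B$ only terms of degree $\ge p$. Let $x\ne0$ and $r=\min_iv_p(x_i)\ge1$. Then $pA(x)\equiv0$ modulo $p^{r+2}$, because $1+2r\ge r+2$, and $B(x)\equiv0$ modulo $p^{r+2}$, because $pr\ge3r\ge r+2$. But $px\not\equiv0$ modulo $p^{r+2}$. Hence $[p](x)\ne0$. $\square$

**Lemma 4.** If $G$ is a $p$-group, then $G=1$ and $P\in X(E)$.

*Proof.* Suppose $G\ne1$. As $G$ acts faithfully on $T_P$, this set contains two distinct points. Their difference is not principal because $g\ge1$, so $\Gamma\ne0$. A $p$-group acting on the nonzero finite $\mathbb F_p$-vector space $\Gamma[p]$ has a nonzero fixed vector $x$. Then $x\in J(L)^G=J(E)$, $px=0$, and $x$ lies in the kernel of reduction, contradicting Lemma 3. So $G=1$, that is, $P\in X(E)$. $\square$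

So what has to be excluded is tame ramification.

**Fundamental characters.** For $d\ge1$ put
$$\psi_d:I\to\mu_{p^d-1}(W)\cong\mathbb F_{p^d}^*,\qquad \psi_d(\sigma)=\frac{\sigma\big(p^{1/(p^d-1)}\big)}{p^{1/(p^d-1)}} .$$
This does not depend on the choice of the root, because $I$ fixes $\mu_{p^d-1}\subset W$. It is onto, because $X^{p^d-1}-p$ is Eisenstein, hence irreducible over $E$.

**Example 4.** $I$ acts on $\mu_p$ through $\psi_1$. Indeed $\zeta_p-1$ and $p^{1/(p-1)}$ have the same valuation, so they differ by a unit $w$ of a totally ramified extension, and $\sigma(w)/w$ reduces to $1$. Hence if $\sigma\zeta_p=\zeta_p^j$, then $\psi_1(\sigma)$ reduces to the residue class of $(\zeta_p^j-1)/(\zeta_p-1)=1+\zeta_p+\dots+\zeta_p^{j-1}$, which is $j$.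

**Fact 5 (Raynaud,** *Schémas en groupes de type $(p,\dots,p)$*, Bull. SMF 102 (1974), Th. 3.4.3 and Cor. 3.4.4; case of absolute ramification index $1$**).** Let $H$ be a finite flat commutative group scheme of $p$-power order over $W$. Every simple subquotient $S$ of the $I$-module $H(\overline E)$ is a one-dimensional vector space over a field with $p^d$ elements for some $d$, and $I$ acts on it through $\psi_d^{\sum_{i<d}\varepsilon_ip^i}$ for some $\varepsilon_i\in\{0,1\}$. (The identification of the coefficient field with $\mathbb F_{p^d}\subset k$ is only defined up to Frobenius; changing it rotates the $\varepsilon_i$ cyclically.)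

For $H=\mathbb Z/p$ and $H=\mu_p$ we have $d=1$, with $\varepsilon_0=0$ and $\varepsilon_0=1$.

**Two-point orbits.** Suppose $T_P=\{P,P'\}$ with $P\ne P'$. Then $\Gamma$ is generated by $D=P'-P\neq0$, and an element of $I$ that exchanges $P$ and $P'$ acts on $\Gamma$ by $-1$. The elements killed by $p$ in the cyclic $p$-group $\Gamma$ form a group $S$ of order $p$, on which $I$ acts through $\pm1$ and not trivially. As $\Gamma\subset J[p^M](\overline E)$ for some $M$, Fact 5 says that $I$ acts on $S$ through $\psi_1^{\varepsilon}$ with $\varepsilon\in\{0,1\}$. For $\varepsilon=0$ the action is trivial, and for $\varepsilon=1$ its image has order $p-1\ge4$. Both are impossible.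

For $p=3$ this argument gives nothing, since $\psi_1$ then has order $2$; in Section 10 we shall see a two-point orbit for $p=3$. For larger orbits and $p\ge5$, the characters allowed by Fact 5 do have to be faced, and there the curve must enter.

## 4. Pole numbers from principal divisors on the orbit

The curve enters as follows. A relation $\sum n_iP_i=0$ in $\Gamma$ between points of the orbit gives a function $f$ on $X_L$. All zeros and poles of $f$ reduce to $\bar P$, so $f$ reduces to a constant. Subtract a constant and divide by a power of $\varpi$: the reduction of the result is a nonconstant function on $\bar X$ with its only pole at $\bar P$. The order of this pole can be read off from the coordinates of the $P_i$.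

**Definition (pole numbers and gaps).** An integer $m\ge1$ is a pole number if some function on $\bar X$, regular outside $\bar P$, has a pole of order exactly $m$ at $\bar P$; otherwise it is a gap.

**Example 5.** On $y^2=x^5+1$ in characteristic $\ne2,5$, at $\infty$: $x$ has a pole of order $2$ and $y$ one of order $5$, so $2,4,5,6,7,\dots$ are pole numbers. By the count in the next proof there are exactly two gaps, so they are $1$ and $3$.

**Lemma 6.** $1$ is not a pole number, and $2,3$ are not both pole numbers.

*Proof.* By Riemann–Roch $\dim H^0(\bar X,\mathcal O(n\bar P))=n+1-g$ for $n\gg0$. The dimension is $1$ for $n=0$, and each step from $n-1$ to $n$ raises it by $1$ if $n$ is a pole number and by $0$ otherwise. So there are exactly $g\ge2$ gaps. Pole numbers are closed under addition. If $1$ were a pole number, there would be no gap. If $2$ and $3$ were, every $n\ge2$ would be one, and there would be at most one gap. $\square$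

For $g=1$ the first statement still holds, and the second fails: the only gap is $1$.

**Local coordinates.** Let $t\in\mathcal O:=\mathcal O_{\mathcal X_R,\bar P}$ be any element whose reduction is a local parameter of $\bar X$ at $\bar P$. Then $\widehat{\mathcal O}=R[[t]]$. A point $P'\in X(L)=\mathcal X(R)$ reducing to $\bar P$ is a local $R$-homomorphism $\mathcal O\to R$, hence it is determined by its coordinate $t(P')\in\mathfrak m$. The ideal of the section $\overline{P'}$ in $\mathcal O$ is generated by $t-t(P')$: this holds in $R[[t]]$, and $\mathcal O\to\widehat{\mathcal O}$ is faithfully flat.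

**Lemma 7.** Let $P_0,\dots,P_r\in X(L)$ reduce to $\bar P$ (repetitions allowed), $a_i=t(P_i)$, $n_i\in\mathbb Z$, $\sum n_i=0$, and suppose that $\sum n_iP_i$ is principal on $X_L$. Write
$$Q(Y)=\prod_i(1-a_iY)^{n_i}=1+\sum_{m\ge1}\lambda_mY^m.$$
Then $v(\lambda_m)\ge m\min_iv(a_i)$. If $Q\ne1$, put $\rho=\min_mv(\lambda_m)$ and $m_0=\max\{m:v(\lambda_m)=\rho\}$. These exist, and $m_0$ is a pole number.

**Example 6.** The lemma does not use $g\ge2$, and it can be watched on $\mathbb P^1$ with coordinate $t$ and $\bar P=0$. For $p$ odd and $f=(t-a)/(t+a)$ with $0\ne a\in\mathfrak m$ we have $Q=1-2aY+2a^2Y^2-\cdots$, so $\rho=v(a)$ and $m_0=1$. Indeed $(f-1)/(-2a)=1/(t+a)$ reduces to $1/t$. For $f=(t^2-a^2)/(t^2-b^2)$ with $a,b\in\mathfrak m$ and $a^2\ne b^2$ we get $Q=1+(b^2-a^2)(Y^2+b^2Y^4+\cdots)$ and $m_0=2$. Indeed $(f-1)/(b^2-a^2)=1/(t^2-b^2)$ reduces to $1/t^2$.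

*Proof of Lemma 7.* $\lambda_m$ is a homogeneous polynomial of degree $m$ in the $a_i$ with integral coefficients, which gives the first claim. As $\min_i v(a_i)\ge1$, $v(\lambda_m)\to\infty$. So if $Q\ne1$, then $\rho$ and $m_0$ exist and $1\le\rho<\infty$.

**Step 1: the function $f$ reduces to a constant.** Let $f\in L(X)^*$ have divisor $\sum n_iP_i$. The scheme $\mathcal X_R$ is regular, and its special fibre is irreducible and is the divisor of $\varpi$. So after scaling $f$ by a power of $\varpi$, its divisor on $\mathcal X_R$ is $\sum n_i\overline{P_i}$. Hence in $\mathrm{Frac}\,\mathcal O$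
$$f=u\prod_i(t-a_i)^{n_i},\qquad u\in\mathcal O^*\subset R[[t]]^*.$$
The reduction $\bar f$ is regular and nowhere zero on $\bar X\setminus\bar P$. Near $\bar P$ it equals $\bar u\,\bar t^{\,\sum n_i}=\bar u$. So $\bar f$ is regular and nowhere zero on all of $\bar X$, hence a nonzero constant. Scaling by a unit of $R$, we get $\bar f=\bar u=1$.

**Step 2: a ring in which all functions can be expanded.** Put $U=\mathcal X_R\setminus\bigcup\overline{P_i}$. Then $f\in\Gamma(U,\mathcal O)$ and $U\otimes k=\bar X\setminus\bar P$. Let
$$\mathcal R=\Big\{\sum_{i\in\mathbb Z}c_it^i:\ c_i\in R,\ c_i\to0\text{ as }i\to-\infty\Big\},$$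
the $\varpi$-adic completion of $R[[t]][1/t]$. It is $\varpi$-torsion-free, and $\mathcal R/\varpi^j=(R/\varpi^j)((t))$ for $j\ge1$. Each $t-a_i=t(1-a_i/t)$ is invertible in $\mathcal R$, because $a_i\in\mathfrak m$ and so the geometric series of $a_i/t$ lies in $\mathcal R$. The preimage of $U$ in $\mathrm{Spec}\,\mathcal O$ is $\mathrm{Spec}\,\mathcal O[1/\prod(t-a_i)]$. We get ring homomorphisms
$$\Gamma(U,\mathcal O)\to\mathcal O\big[1/\textstyle\prod(t-a_i)\big]\to\mathcal R,$$
which modulo $\varpi$ induce the usual expansion in $k((t))$ of functions on $\bar X\setminus\bar P$. Since $\sum n_i=0$, in $\mathcal R$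
$$f=u\prod_i(1-a_it^{-1})^{n_i}=u\,Q(t^{-1})=u+u\sum_{m\ge1}\lambda_mt^{-m}.\tag{1}$$

**Step 3: $f$ is constant modulo $\varpi^\rho$.** Put $\mathcal X_j=\mathcal X_R\otimes R/\varpi^j$ and $A=\mathcal O/\varpi^\rho$, so $\widehat A=(R/\varpi^\rho)[[t]]$. In $A$ the $a_i$ are nilpotent, so inverting the $t-a_i$ is the same as inverting $t$. Thus $f$ modulo $\varpi^\rho$ is a function on $\mathcal X_\rho\setminus\bar P$ which at $\bar P$ is given by an element of $A[1/t]$. By (1) and the choice of $\rho$, its image in $\widehat A[1/t]$ is that of $u$, which lies in $\widehat A$.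

Now $A[1/t]\cap\widehat A=A$: if $b\in A$ and $b/t^n\in\widehat A$, then $b\in t^n\widehat A\cap A=t^nA$ by faithful flatness of $A\to\widehat A$, and $t$ is a nonzerodivisor. So $f$ modulo $\varpi^\rho$ extends over $\bar P$ to a global section of $\mathcal O_{\mathcal X_\rho}$.

Next, $H^0(\mathcal X_\rho,\mathcal O)=R/\varpi^\rho$. It contains $R/\varpi^\rho$, because $\mathcal X_\rho$ is faithfully flat over $R/\varpi^\rho$. Its length is at most $\rho$: use induction with the exact sequences
$$0\to\mathcal O_{\bar X}\xrightarrow{\ \varpi^{j-1}\ }\mathcal O_{\mathcal X_j}\to\mathcal O_{\mathcal X_{j-1}}\to0$$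
and $H^0(\bar X,\mathcal O)=k$. Hence there is $c\in R$ with $f\equiv c$ modulo $\varpi^\rho$ on $U$.

**Step 4: divide by $\varpi^\rho$ and read off the pole.** As $\varpi$ is a nonzerodivisor on $\mathcal O_U$, the local quotients of $f-c$ by $\varpi^\rho$ are unique and glue: $f-c=\varpi^\rho h$ with $h\in\Gamma(U,\mathcal O)$. By (1), in $\mathcal R$,
$$\varpi^\rho h=(u-c)+u\sum_{m\ge1}\lambda_mt^{-m}.$$
The last term is divisible by $\varpi^\rho$, hence so is $u-c\in R[[t]]$. Dividing by $\varpi^\rho$, reducing, and using $\bar u=1$, we get
$$\bar h\in k[[t]]+\sum_{m\ge1}\overline{\lambda_m\varpi^{-\rho}}\;t^{-m}.$$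
The sum is finite, and the largest $m$ with nonzero coefficient is $m_0$. So $\bar h$ is regular on $\bar X\setminus\bar P$ and has a pole of order exactly $m_0$ at $\bar P$. $\square$

To use Lemma 7 we need relations in $\Gamma$, and control over the coefficients $\lambda_m$. Both come from decomposing under a tame element.

## 5. Tame characters and base-$p$ digits

**A tame generator.** Let $G_1\lhd G$ be the wild inertia subgroup (the Sylow $p$-subgroup) and $I_1\subset I$ the wild inertia subgroup, which maps onto $G_1$. The group $I/I_1$ is procyclic, and its quotient $G/G_1$ is cyclic of order $e$ prime to $p$. Choose $\sigma_0\in I$ mapping to a topological generator of $I/I_1$. By Schur–Zassenhaus, $G_1$ has a complement in $G$, so there is $\tau\in G$ of order $e$ with the same image in $G/G_1$ as $\sigma_0$. Then $\sigma_0|_L=\tau\gamma$ with $\gamma\in G_1$. Multiplying $\sigma_0$ on the right by the inverse of a lift of $\gamma$ to $I_1$, we obtain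
$$\sigma\in I\ \text{ with }\ \sigma|_L=\tau,\ \text{ whose image in } I/I_1 \text{ is a topological generator.}\tag{2}$$

**Decomposition under $\tau$.** Characters are always characters $\chi:\langle\tau\rangle\to\mu_e(W)$; such a $\chi$ is determined by $\chi(\tau)$. The trivial one is $\mathbf 1$. For a $W[\langle\tau\rangle]$-module $N$ we have, since $e$ is a unit in $W$,
$$N=\bigoplus_\chi N_\chi,\qquad y=\sum_\chi y_\chi,\qquad y_\chi=\frac1e\sum_{0\le i<e}\chi(\tau)^{-i}\tau^iy,\qquad \tau y_\chi=\chi(\tau)y_\chi .$$
The functor $N\mapsto N_\chi$ is exact. For $e=2$ this is the splitting into even and odd parts. We use it for $N=R$ (note that $\tau$ is $W$-linear on $R$) and $N=W\otimes_{\mathbb Z_p}\Gamma$.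

**The characters of $\Gamma$.** Let $\Xi$ be the set of $\chi$ with $(W\otimes_{\mathbb Z_p}\Gamma)_\chi\ne0$. Since $\phi(\chi(\tau))=\chi(\tau)^p$, the map $\phi\otimes1$ gives a bijection $(W\otimes\Gamma)_\chi\to(W\otimes\Gamma)_{\chi^p}$. So $\Xi$ is stable under the permutation $\chi\mapsto\chi^p$ and its inverse.

Choose $M$ with $p^M\Gamma=0$ and apply Fact 5 to $H=J[p^M]$: the simple subquotients of the $I$-module $\Gamma\subset J[p^M](\overline E)$ are of the form described there. Choose $n$ divisible by all the $d$ that occur, and put $q=p^n$. Since $\psi_d=\psi_n^{(q-1)/(p^d-1)}=\psi_n^{1+p^d+\dots+p^{n-d}}$, raising to this power repeats the digits $\varepsilon_0,\dots,\varepsilon_{d-1}$, and $I$ acts on each simple subquotient by $\psi_n^B$ with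
$$B\in\mathfrak B:=\Big\{\sum_{i<n}\varepsilon_ip^i:\ \varepsilon_i\in\{0,1\}\Big\}.$$
Put $\zeta=\psi_n(\sigma)\in\mu_{q-1}(W)$. It is a *primitive* $(q-1)$-th root of unity: $\psi_n$ maps $I$ onto $\mu_{q-1}$, it factors through $I/I_1$ because $q-1$ is prime to $p$, and $\sigma$ generates $I/I_1$ topologically.

Integers in $[0,q-1)$ have $n$ base-$p$ digits. Multiplication by $p$ modulo $q-1$ rotates these digits cyclically. In particular $\mathfrak B$ is stable under rotation.

**Lemma 8.** Let $p\ge5$.

1. Every $\chi\in\Xi$ satisfies $\chi(\tau)=\zeta^B$ with $B\in\mathfrak B$.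
2. If $\mathbf 1\ne\chi_0\in\Xi$, $j\in\{2,3\}$ and $l\ge0$, then $\chi_0^{jp^l}\ne\mathbf 1$ and $\chi_0^{jp^l}\notin\Xi$.
3. If $\mathbf 1\ne\chi_0\in\Xi$ and $l\ge0$, then $\chi_0^{3p^l}\ne\chi_1\chi_2$ for all $\chi_1,\chi_2\in\Xi$.

*Proof.* *Part 1.* Let $\chi\in\Xi$. Filter $\Gamma$ by $I$-submodules with simple quotients. By exactness, $(W\otimes S)_\chi=(k\otimes_{\mathbb F_p}S)_\chi\ne0$ for some simple quotient $S$. As $\tau$ acts on $\Gamma$ as $\sigma$ does, the reduction $\bar\chi(\tau)$ is an eigenvalue of $\sigma$ on $k\otimes_{\mathbb F_p}S$. Now $\sigma$ acts on $S$ as multiplication by an element of the coefficient field, so its eigenvalues on $k\otimes_{\mathbb F_p}S$ are the conjugates $\bar\zeta^{Bp^l}$ of this element, for some $B\in\mathfrak B$. Since $\mathfrak B$ is stable under rotation, $\bar\chi(\tau)=\bar\zeta^{B'}$ with $B'\in\mathfrak B$. Lift to roots of unity in $W$.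

*Parts 2 and 3.* If $\chi(\tau)=\zeta^B$ with $0\le B<q-1$, then $B$ is unique, because $\zeta$ is primitive; and $\chi^p$ corresponds to the rotation of $B$. Elements of $\mathfrak B$ are at most $(q-1)/(p-1)$. Since $p\ge5$, we have $3(q-1)/(p-1)<q-1$ and $3\le p-1$. So for elements of $\mathfrak B$ the integers $2B$, $3B$ and $B_1+B_2$ are computed digitwise without carries and lie in $[0,q-1)$. Let $\chi_0$ correspond to $B_0\in\mathfrak B$, $B_0\ne0$. Then $\chi_0^{jp^l}$ corresponds to a rotation of $jB_0$: an integer in $(0,q-1)$ with digits in $\{0,j\}$, not all zero. It is not $0$ and, having a digit $j\ge2$, not in $\mathfrak B$; this is part 2. For part 3, $\chi_1\chi_2$ corresponds to $B_1+B_2$, with digits in $\{0,1,2\}$, while $\chi_0^{3p^l}$ has a digit $3$. $\square$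

**Example 7.** For $p=5$, $n=2$: $q-1=24$ and $\mathfrak B=\{0,1,5,6\}$. The nonzero doubles are $2,10,12$, the nonzero triples are $3,15,18$, and the sums of two elements of $\mathfrak B$ are $0,1,2,5,6,7,10,11,12$. For $p=3$ part 2 would fail: $\chi_0^3=\chi_0^p\in\Xi$.

## 6. The linear term: the leading character lies in $\Xi$

We now aim at the following statement, whose proof fills this section and the next.

**Proposition 9.** $\tau P'=P'$ for every $P'\in T_P$.

$T_P,L,G,\Gamma,\tau$ do not change if $P$ is replaced by $P'\in T_P$. So we *suppose $\tau P\ne P$* and work towards a contradiction.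

**Step 1: a centered coordinate.** We want the orbit of $P$ under $\tau$ to have coordinates $\tau^i(a)$, with $a$ free of a trivial component. Start with a parameter $t\in\mathcal O_{\mathcal X,\bar P}$ defined over $W$, so that $t(\tau^iP)=\tau^i(t(P))$. Let $b\in\mathfrak m$ be the component of $t(P)\in\mathfrak m$ for the character $\mathbf 1$, so $\tau b=b$. Replace $t$ by $t-b$. The new $t$ has the same reduction and still satisfies $t(\tau^iP)=\tau^i(a)$, where $a:=t(P)$; and now $a_{\mathbf 1}=0$. Since $\tau P\ne P$ and points are determined by their coordinates, $a\ne0$. Put $s=v(a)\ge1$; then $v(\tau^ia)=s$ for all $i$.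

**Step 2: components for different characters have different valuations.** Let $\theta:\langle\tau\rangle\to k^*$ be the homomorphism $\theta(\tau^i)=\tau^i(\varpi)/\varpi$ mod $\mathfrak m$. It has order exactly $e$: the kernel of $G\to k^*$, $\gamma\mapsto\gamma(\varpi)/\varpi$ mod $\mathfrak m$, is $G_1$, and $\langle\tau\rangle\cap G_1=1$. Let $0\ne y\in R_\chi$ and write $y=w\varpi^{v(y)}$ with a unit $w$. Since $\tau(w)/w$ reduces to $1$, $\bar\chi=\theta^{v(y)}$. So nonzero components for different characters have valuations that differ modulo $e$, and therefore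

$$v\Big(\sum_{\chi\in Z}y_\chi\Big)=\min_{\chi\in Z}v(y_\chi)\quad\text{for } y\in R\text{ and any set } Z \text{ of characters.}\tag{3}$$

With $Z$ the set of all characters, (3) computes $v(y)$. Hence there is a unique $\chi_0$ with $v(a_{\chi_0})=s$, and $v(a_\chi)>s$ for $\chi\ne\chi_0$. As $a_{\mathbf 1}=0$, $\chi_0\ne\mathbf 1$. We call $\chi_0$ the leading character.

**Step 3: a principal divisor for each orbit of characters outside $\Xi$.** Let $\chi\ne\mathbf 1$, $\chi\notin\Xi$, and let $O(\chi)=\{\chi^{p^l}:l\ge0\}$. This set is disjoint from $\Xi$ and does not contain $\mathbf 1$, because $\chi\mapsto\chi^p$ is a permutation that preserves $\Xi$ and fixes $\mathbf 1$. Put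
$$N_i=\sum_{\chi'\in O(\chi)}\chi'(\tau)^{-i}\qquad(0\le i<e).$$
$N_i$ is $\phi$-invariant, so $N_i\in\mathbb Z_p$; and $\sum_iN_i=0$, because $\sum_i\chi'(\tau)^{-i}=0$ for $\chi'\ne\mathbf 1$. We claim that $\sum_iN_i(\tau^iP-P)=0$ in $\Gamma$. In $W\otimes\Gamma$ the element is
$$\sum_{\chi'\in O(\chi)}y(\chi'),\qquad y(\chi')=\sum_i\chi'(\tau)^{-i}\otimes(\tau^iP-P).$$
From $\tau(\tau^iP-P)=(\tau^{i+1}P-P)-(\tau P-P)$ and $\tau^eP=P$,
$$\tau y(\chi')=\sum_i\chi'(\tau)^{-i}\otimes(\tau^{i+1}P-P)-\Big(\sum_i\chi'(\tau)^{-i}\Big)\otimes(\tau P-P)=\chi'(\tau)\,y(\chi').$$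
So $y(\chi')\in(W\otimes\Gamma)_{\chi'}=0$, since $\chi'\notin\Xi$. As $W$ is faithfully flat over $\mathbb Z_p$, $\Gamma\to W\otimes\Gamma$ is injective, and the claim follows.

Choose $M$ with $p^M\Gamma=0$ and $v(p^M)>3s$, and integers $n_i\equiv N_i$ mod $p^M$ with $\sum n_i=0$ (choose $n_1,\dots,n_{e-1}$ freely in their classes and put $n_0=-\sum_{i\ge1}n_i$). Then $\sum n_i\tau^iP=\sum n_i(\tau^iP-P)$ has class $0$ in $J(L)$. It is principal on $X_L$: a divisor of degree $0$ on $X_L$ that becomes principal over $\overline L$ has a nonzero global section over $L$ as well, hence is linearly equivalent to an effective divisor of degree $0$. So Lemma 7 applies with $P_i=\tau^iP$, $a_i=\tau^i(a)$, $0\le i<e$. (For $e=2$ and $\chi(\tau)=-1$ the divisor is $P-\tau P$.)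

**Step 4: the coefficients $\lambda_m$.** Put $p_m=\sum_in_i\tau^i(a)^m$. Modulo $p^M$,
$$p_m\equiv\sum_iN_i\,\tau^i(a^m)=\sum_{\chi'\in O(\chi)}\sum_i\chi'(\tau)^{-i}\tau^i(a^m)=e\sum_{\chi'\in O(\chi)}(a^m)_{\chi'} .$$
The integer $e$ is a unit and $v(p^M)>3s$. So by (3), with $\mu_m:=\min_{\chi'\in O(\chi)}v\big((a^m)_{\chi'}\big)$,
$$v(p_m)=\mu_m\ \text{ if }\mu_m\le3s,\qquad v(p_m)>3s\ \text{ otherwise.}\tag{4}$$
In words: the divisor attached to $\chi$ sees exactly the components of $a^m$ for characters in $O(\chi)$. From $\log Q(Y)=\sum_in_i\log(1-a_iY)$ we get $Q=\exp\big(-\sum_mp_mY^m/m\big)$, hence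
$$\lambda_1=-p_1,\qquad\lambda_2=\tfrac12(p_1^2-p_2),\qquad\lambda_3=-\tfrac13p_3+\tfrac12p_1p_2-\tfrac16p_1^3,\qquad v(\lambda_m)\ge ms,\tag{5}$$
where $2,3,6$ are units in $W$ since $p\ge5$.

**Claim 10.** If $\chi\ne\mathbf 1$ and $\chi\notin\Xi$, then $v(a_\chi)\ge2s$.

*Proof.* Otherwise $\mu_1\le v(a_\chi)<2s$, so $v(\lambda_1)=v(p_1)<2s$ by (4). As $v(\lambda_m)\ge2s$ for $m\ge2$, Lemma 7 applies with $m_0=1$ and says that $1$ is a pole number, contradicting Lemma 6. $\square$

Since $\chi_0\ne\mathbf 1$ and $v(a_{\chi_0})=s<2s$, it follows that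
$$\chi_0\in\Xi.\tag{6}$$

**Where the linear term stops.** This is the natural first attempt with the curve: compare the leading term of $a$ with the characters of $\Gamma$. It ends at (6) and gives no contradiction, because $\Xi$ may well contain nontrivial characters. It cannot give one. The only geometric input so far is that $1$ is not a pole number. That is also true in genus $1$, where the statement to be proved is false. What genus $1$ does not share is the second half of Lemma 6: $2$ and $3$ are not both pole numbers.

So we look for functions with poles of order $2$ and $3$. The leading terms of $a^2$ and $a^3$ have the characters $\chi_0^2$ and $\chi_0^3$. By Lemma 8 these lie *outside* $\Xi$, precisely because $\chi_0$ lies *inside*. So there are principal divisors attached to them, and those divisors should suppress the linear term and let the quadratic or cubic term dominate.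

## 7. The quadratic and cubic terms

By (6), Lemma 8 applies to $\chi_0$.

**Claim 11.** $2$ is a pole number.

*Proof.* Use the divisor of Step 3 for $\chi=\chi_0^2$; this is allowed, as $\chi\ne\mathbf 1$ and $\chi\notin\Xi$ by Lemma 8(2).

*The linear term is small.* No character in $O(\chi)$ is trivial or in $\Xi$, so by Claim 10 $\mu_1\ge2s$, and by (4) $v(p_1)\ge2s$. Thus $v(\lambda_1)\ge2s$ and $v(p_1^2)\ge4s$.

*The quadratic term has valuation exactly $2s$.* We have $a=a_{\chi_0}+a'$ with $v(a')>s$. So $a^2=a_{\chi_0}^2+(\text{an element of valuation}>2s)$, and $a_{\chi_0}^2\in R_{\chi_0^2}$ has valuation $2s$. By (3), $(a^2)_{\chi_0^2}$ has valuation exactly $2s$, and all components of $a^2$ have valuation $\ge2s$. Hence $\mu_2=2s$, $v(p_2)=2s$ by (4), and $v(\lambda_2)=2s$ by (5).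

*Higher terms.* For $m\ge3$, $v(\lambda_m)\ge3s>2s$.

So $\rho=2s$ and $m_0=2$ in Lemma 7. $\square$

**Claim 12.** $3$ is a pole number.

*Proof.* Use the divisor of Step 3 for $\chi=\chi_0^3$; again $\chi\ne\mathbf 1$ and $\chi\notin\Xi$ by Lemma 8(2).

*First, $v(p_2)\ge3s$.* Otherwise, by (4), $v\big((a^2)_{\chi'}\big)<3s$ for some $\chi'=\chi_0^{3p^l}$. Since
$$(a^2)_{\chi'}=\sum_{\chi_1\chi_2=\chi'}a_{\chi_1}a_{\chi_2},$$
some term has $v(a_{\chi_1})+v(a_{\chi_2})<3s$. Both summands are $\ge s$, hence both are $<2s$. As $a_{\mathbf 1}=0$, we have $\chi_1,\chi_2\ne\mathbf 1$, and Claim 10 gives $\chi_1,\chi_2\in\Xi$. But $\chi_1\chi_2=\chi_0^{3p^l}$ contradicts Lemma 8(3).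

*Second, $v(p_1)\ge3s$.* As in Claim 11, $v(p_1)\ge2s$. By (5), $v(\lambda_2)\ge\min(4s,3s)=3s$, and $v(\lambda_m)\ge3s$ for $m\ge3$. If $v(p_1)=v(\lambda_1)<3s$, then $m_0=1$ in Lemma 7, contradicting Lemma 6.

*Third, $v(p_3)=3s$.* As before, $a^3=a_{\chi_0}^3+(\text{an element of valuation}>3s)$ and $a_{\chi_0}^3\in R_{\chi_0^3}$ has valuation $3s$. So $(a^3)_{\chi_0^3}$ has valuation exactly $3s$, and all components of $a^3$ have valuation $\ge3s$. Thus $\mu_3=3s$, and (4) gives $v(p_3)=3s$.

By (5), $v(\lambda_1)\ge3s$ and $v(\lambda_2)\ge3s$. Also $v(\lambda_3)=3s$, because $v(p_1p_2)\ge6s$ and $v(p_1^3)\ge9s$. Finally $v(\lambda_m)\ge4s$ for $m\ge4$. So $\rho=3s$ and the largest $m$ with $v(\lambda_m)=\rho$ is $m_0=3$. By Lemma 7, $3$ is a pole number. $\square$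

Claims 11 and 12 contradict Lemma 6. So $\tau P=P$, and Proposition 9 is proved. $\square$

## 8. From tame to wild: the end of the proof of Theorem 2

By Proposition 9, $\tau$ fixes $T_P$ pointwise. As $G$ acts faithfully on $T_P$, $\tau=1$. Since $\tau$ has order $e=[G:G_1]$, we get $e=1$ and $G=G_1$ is a $p$-group. By Lemma 4, $G=1$ and $P\in X(E)$. This proves Theorem 2, and by Section 2 it proves Theorem 1. $\blacksquare$

## 9. Reduction is injective on $T$

**Proposition 13.** In the situation of Theorem 1, reduction at any prime of $\overline K$ above $\mathfrak P$ is injective on $T$.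

*Proof.* With $E$ as in Section 2, $T\subset C(E)$ by Theorem 2. Suppose $P\ne Q$ in $T$ had the same reduction. Then $P-Q$ would be a torsion element of $J(E)$ in the kernel of reduction, nonzero because $g\ge1$. Prime-to-$p$ torsion injects, so its order would be a power of $p$, and a multiple of it would have order exactly $p$, contradicting Lemma 3. $\square$

## 10. Curves violating exactly one of (i), (ii), (iii)

**Proposition 14.** None of the conditions (i), (ii), (iii) can be dropped in Theorem 1.

**Condition (iii), $p=2$.** Take $C:y^2+y=x^5$ over $\mathbb Q$, of genus $2$. It has good reduction at $2$: modulo $2$ the $y$-derivative is $1$, and at infinity, with $x=1/u$, $y=w/u^3$, the equation is $w^2+u^3w=u$, whose $u$-derivative at $u=w=0$ is $-1$. Let $x_0^5=-\tfrac14$ and $P=(x_0,-\tfrac12)$. The equation reads $(y+\tfrac12)^2=x^5+\tfrac14$, so $\operatorname{div}(x-x_0)=2P-2\infty$. Thus $P$ lies in the packet of $\infty$, which is stable because $\infty$ is rational. The $2$-adic valuation of $x_0$ is $-\tfrac25$, so $P$ is ramified at $2$.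

**Condition (iii) with $p=3$, and condition (i) for each $p\ge5$.** Let $p\ge3$ be a prime, $\zeta_p$ a primitive $p$-th root of unity, $K=\mathbb Q(\zeta_p)^+$, $\eta=\zeta_p-\zeta_p^{-1}$, $\xi=\eta^p$. The nontrivial automorphism of $\mathbb Q(\zeta_p)/K$ negates $\eta$ and $\xi$, and $\eta$ is a uniformizer at the prime above $p$. We look for a curve that meets the lines $x=\pm\xi$ with multiplicity $p$ at $(\pm\xi,\pm\eta)$. Consider the plane curve of degree $p+1$ with affine equation $F=0$, where
$$F=\sum_{\substack{0\le i<p\\ i\text{ even}}}\binom pi\eta^iy^{p-i}-\sum_{\substack{0<i<p\\ i\text{ odd}}}\binom pi\eta^{i-p}xy^{p-i}-x+(x^2-\eta^{2p})(x^{p-2}+x^{p-1}).$$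

*Coefficients.* Only even powers of $\eta$ occur, so the coefficients lie in $K$. They are integral at the prime $\mathfrak P\mid p$: for odd $i<p$ the $\eta$-valuation of $\binom pi\eta^{i-p}$ is $(p-1)+i-p=i-1\ge0$. Modulo $\mathfrak P$ the terms with even $i\ge2$ and with odd $i\ge3$ vanish, and
$$\bar F=y^p-c\,xy^{p-1}-x+x^p+x^{p+1},\qquad c=\overline{p\,\eta^{1-p}}\ne0.$$

*Good reduction.* We have $\bar F_y=c\,xy^{p-2}$ and $\bar F_x=-cy^{p-1}-1+x^p$. At a singular affine point $x=0$ or $y=0$. If $x=0$, then $\bar F=y^p=0$ forces $y=0$, and $\bar F_x=-1\ne0$. If $y=0$, then $x^p=1$, so $x=1$ and $\bar F=-1+1+1\ne0$. The form of degree $p+1$ in $\bar F$ is $x^{p+1}$, so the only point at infinity is $(0:1:0)$. There the $z$-derivative of the homogenized form, which contains $y^pz$, is $1$. So the special fibre of the plane model over the local ring at $\mathfrak P$ is smooth. The nonsmooth locus of this flat proper model is closed and misses the special fibre, hence is empty. The curve thus has good reduction at $\mathfrak P$; it is smooth and geometrically connected of genus $p(p-1)/2\ge3$.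

*Torsion.* By the binomial formula $F(\xi,y)=(y-\eta)^p$ and $F(-\xi,y)=(y+\eta)^p$. So the lines $x=\pm\xi z$ cut out the divisors $pP+O$ and $pP'+O$, where $P=(\xi,\eta)$, $P'=(-\xi,-\eta)$, $O=(0:1:0)$. Hence
$$\operatorname{div}\frac{x-\xi z}{x+\xi z}=p(P-P').$$
The $K$-conjugates of $P$ are $P$ and $P'$, so their packet is $G(\overline K/K)$-stable. But $K(P)=\mathbb Q(\zeta_p)$ is ramified over $K$ at $\mathfrak P$.

For $p=3$ we have $K=\mathbb Q$, $\eta^2=-3$, and the curve is
$$y^3-9y+xy^2-x+(x^2+27)(x+x^2)=0;$$
only (iii) fails. This is the two-point orbit announced in Section 3. For $p\ge5$ only (i) fails; for $p=5$ the ramification index of $K/\mathbb Q$ at $\mathfrak P$ is $2$.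

**Condition (ii).** For $p\ge7$ take $y^2=x^5-p$ over $\mathbb Q$, of genus $2$. Then $2\big((p^{1/5},0)-\infty\big)=\operatorname{div}(x-p^{1/5})$, so $(p^{1/5},0)$ lies in the packet of $\infty$, which is stable, and it is ramified at $p$. Conditions (i) and (iii) hold, so by Theorem 1 condition (ii) fails. $\square$
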